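
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{The octic character of $q$ modulo primes $p=x^2+qy^2$}


\begin{abstract}
Let $p=c^2+d^2=x^2+qy^2$ be a prime different from $q$, $p\equiv1\pmod 4$. We
determine $q^{(p-1)/8}$ or $q^{(p-5)/8}$ modulo $p$, according as $p\equiv1$ or
$p\equiv 5\pmod 8$, when $q\equiv1\pmod 8$ is a nonsquare sum of two coprime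
squares. The unknown fourth root of unity is given by one quartic residue
symbol modulo a Gaussian divisor of $q$ and an explicit sign. For $q=4a^2+1$
with $a$ even this proves Conjecture~(9.15) of the paper \emph{Quartic, octic
residues and Lucas sequences}. The proof is the product formula for quartic
Hilbert symbols in $\mathbb Q(i,\sqrt q)$, applied to $\sqrt q$ and an element
produced by Hilbert's Theorem~90.
\end{abstract}

\section{The question and the answer}

Let $p\equiv 1\pmod 4$ be a prime and suppose that $p=x^2+qy^2$ with integers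
$q>1$ and $x,y$ prime to $p$. Then
\begin{equation}\label{eq:qxy}
q\equiv-(x/y)^2\pmod p ,
\end{equation}
where, as always below, a quotient in a congruence means multiplication by the
inverse. Since $-1$ is a square modulo $p$, so is $q$. Hence, if
$p\equiv1\pmod 8$, the power $q^{(p-1)/8}$ is a fourth root of unity modulo
$p$, and knowing which one tells us whether $q$ is a quartic or an octic
residue. If $p\equiv5\pmod 8$, then $q^{(p-5)/8}\cdot\frac xy$ is a fourth root
of unity modulo $p$: by \eqref{eq:qxy} its fourth power is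
$q^{(p-5)/2}q^2=q^{(p-1)/2}\equiv1$. In both cases one fourth root of unity is
unknown.

To name the fourth roots of unity modulo $p$, write $p=c^2+d^2$ and
$\pi=c+di$, where $i=\sqrt{-1}$. Then $\mathbb Z[i]/\pi\cong\mathbb F_p$, and
in this field
\begin{equation}\label{eq:i}
i\equiv d/c,\qquad -i\equiv c/d \pmod\pi .
\end{equation}

\paragraph{Quartic symbols.}
For a prime $\varpi\in\mathbb Z[i]$ of odd norm $N\varpi$ and
$\alpha\in\mathbb Z[i]$, the symbol $\left(\frac{\alpha}{\varpi}\right)_4$ is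
the element of $\{0,\pm1,\pm i\}$ congruent to $\alpha^{(N\varpi-1)/4}$ modulo
$\varpi$. It depends only on the ideal $(\varpi)$. For $\lambda\in\mathbb Z[i]$
of odd norm, $\left(\frac{\alpha}{\lambda}\right)_4$ is the product of the
symbols at the prime factors of $\lambda$, taken with multiplicity; for a unit
$\lambda$ it is $1$. If $\lambda\equiv1\pmod{2+2i}$ (one says that $\lambda$ is
\emph{primary}; $1-2ai$ with $a$ even is an example), this agrees with the
usual definition through primary prime factors. If $\beta,\gamma$ are coprime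
to $\lambda$, then
$\left(\frac{\beta/\gamma}{\lambda}\right)_4=
\left(\frac{\beta}{\lambda}\right)_4\left(\frac{\gamma}{\lambda}\right)_4^{-1}$.

\paragraph{What to expect.}
If $p\equiv1\pmod 8$, then \eqref{eq:qxy} gives
$q^{(p-1)/8}\equiv\pm\left(\frac{x/y}{\pi}\right)_4$ with sign
$(-1)^{(p-1)/8}$. A reciprocity law should replace this symbol modulo $\pi$ by
a symbol modulo a divisor of $q$. Suppose $q=\lambda\bar\lambda$ in
$\mathbb Z[i]$ and $\gcd(x,q)=1$. Since $\pi\bar\pi=p\equiv x^2\pmod q$, the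
residue class $\bar\pi/x$ modulo $\lambda$ is a natural candidate: it satisfies
\begin{equation}\label{eq:inverse}
\frac{\bar\pi}{x}\cdot\frac{\pi}{x}\equiv1\pmod q .
\end{equation}
One would therefore guess that the unknown root of unity is
$\left(\frac{\bar\pi/x}{\lambda}\right)_4^{\pm1}$, up to a sign depending on
$c,d,x,y$ modulo powers of $2$. For $q=4a^2+1$, $a$ even, a precise form of
this guess is Conjecture~(9.15) of \cite{QOL}. We prove it.

The \emph{odd part} of a nonzero integer $n$ is $n_0=n/2^k$, where $2^k$ is the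
exact power of $2$ dividing $n$. In each displayed case, upper signs go with
upper signs and lower signs with lower signs.

\begin{theorem}[Conjecture (9.15) of \cite{QOL}]\label{thm:conj}
Let $p\equiv1\pmod 4$ be a prime and let $a$ be an even integer. Suppose that
$4a^2+1\ne p$ and $p=c^2+d^2=x^2+(4a^2+1)y^2$ with $c,d,x,y\in\mathbb Z$ and
$c\equiv1\pmod 4$, and that the odd parts of $d,x,y$ are all
$\equiv1\pmod 4$. Put
$\kappa'=\left(\frac{(d-2ac)/x}{1-2ai}\right)_4$.
\begin{enumerate}
\item[(i)] If $p\equiv1\pmod 8$, then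
\[
(4a^2+1)^{\frac{p-1}8}\equiv
\begin{cases}
\pm(-1)^{\frac d4+\frac{xy}4}\pmod p&\text{if }\kappa'=\pm1,\\[2pt]
\pm(-1)^{\frac d4+\frac{xy}4}\,\dfrac cd\pmod p&\text{if }\kappa'=\pm i.
\end{cases}
\]
\item[(ii)] If $p\equiv5\pmod 8$, then
\[
(4a^2+1)^{\frac{p-5}8}\equiv
\begin{cases}
\pm(-1)^{x}\,\dfrac{dy}{cx}\pmod p&\text{if }\kappa'=\pm1,\\[6pt]
\pm(-1)^{x}\,\dfrac yx\pmod p&\text{if }\kappa'=\pm i.
\end{cases}
\]
\end{enumerate}
\end{theorem}

That $d,x,y$ are nonzero and that $d-2ac$ and $x$ are coprime to $1-2ai$, so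
that the statement makes sense, is shown in Section~\ref{sec:facts}. We deduce
Theorem~\ref{thm:conj} from a theorem that is more general and has simpler
hypotheses. Write $\chi_{-4}(n)=(-1)^{(n-1)/2}$ for odd $n$.

\medskip
\noindent\textbf{Hypotheses (H).} \emph{The integer $q>1$ is not a square,
$q\equiv1\pmod 8$, and $q=s^2+t^2$ with $\gcd(s,t)=1$; put $\lambda=s+ti$. The
prime $p\equiv1\pmod 4$ is different from $q$, and $p=c^2+d^2=x^2+qy^2$ with
$c,d,x,y\in\mathbb Z$ and $d$ even. Put $\pi=c+di$ and}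
\[
\kappa=\left(\frac{\bar\pi/x}{\lambda}\right)_4 .
\]

\noindent
Lemma~\ref{lem:facts} below shows that $\bar\pi$ and $x$ are coprime to
$\lambda$, so $\kappa\in\{\pm1,\pm i\}$.

\begin{theorem}\label{thm:main}
Assume \textup{(H)}.
\begin{enumerate}
\item If $p\equiv1\pmod 8$, then
$\displaystyle q^{(p-1)/8}\equiv(-1)^{\frac d4+\frac{xy}4}\,\kappa^{-1}\pmod\pi$.
\item If $p\equiv5\pmod 8$, then
$\displaystyle q^{(p-5)/8}\equiv(-1)^x\,\chi_{-4}(c\,d_0x_0y_0)\;i\,\kappa^{-1}\,
\frac yx\pmod\pi$.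
\end{enumerate}
\end{theorem}

Thus, as long as $d$ is even, part (i) of the conjecture needs none of the sign
hypotheses on $c$ and on the odd parts of $d,x,y$; in part (ii) they serve only
to make the factor $\chi_{-4}(c\,d_0x_0y_0)$ equal to $1$. (For $a=0$, where
(H) does not hold, this is checked directly in Section~\ref{sec:facts}.)

\begin{corollary}\label{cor:octic}
Assume \textup{(H)} and $p\equiv1\pmod 8$. Then $q$ is a quartic residue modulo
$p$ if and only if $\kappa=\pm1$, and $q$ is an octic residue modulo $p$ if and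
only if $\kappa=(-1)^{\frac d4+\frac{xy}4}$.
\end{corollary}

\begin{proof}
By Theorem~\ref{thm:main}, $q^{(p-1)/4}\equiv\kappa^{-2}$ and
$q^{(p-1)/8}\equiv(-1)^{d/4+xy/4}\kappa^{-1}$ modulo $\pi$. Fourth roots of
unity are distinct modulo $\pi$, so Euler's criterion gives both claims.
\end{proof}

\paragraph{An example.}
Let $q=17$, $\lambda=1-4i$. Modulo $\lambda$ we have $i\equiv-4$, so
$\kappa\equiv\left(\frac{c+4d}{x}\right)^4\pmod{17}$ under
$\mathbb Z[i]/\lambda\cong\mathbb F_{17}$. Take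
$p=281=5^2+16^2=3^2+17\cdot4^2$ with $(c,d,x,y)=(5,16,3,4)$. Then
$c+4d=69\equiv1$ and $3^4=81\equiv-4\equiv i$, so $\kappa=i^{-1}=-i$ and
$\kappa^{-1}=i$. The exponent $\frac d4+\frac{xy}4=7$ is odd, so
Theorem~\ref{thm:main} predicts
$17^{35}\equiv-i\equiv\frac5{16}\pmod{281}$. Indeed $17^2\equiv8$,
$17^4\equiv64$, $17^8\equiv162$, $17^{16}\equiv111$, $17^{32}\equiv-43$, hence
$17^{35}\equiv-43\cdot8\cdot17\equiv53$, and $53\cdot16=848\equiv5\pmod{281}$.

\begin{remark}
The symbol $\kappa$ does not depend on the choice between $\lambda$ and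
$\bar\lambda$. Indeed
$\left(\frac{\bar\pi/x}{\bar\lambda}\right)_4$ is the complex conjugate of
$\left(\frac{\pi/x}{\lambda}\right)_4$. The latter is $\kappa^{-1}$ by
\eqref{eq:inverse}, and its conjugate is $\kappa$.
\end{remark}

\section{Elementary facts, and the conjecture from Theorem~\ref{thm:main}}
\label{sec:facts}

\begin{lemma}\label{lem:facts}
Assume \textup{(H)}.
\begin{enumerate}
\item[(a)] $d,x,y$ are nonzero, $p\nmid xyq$, and $\gcd(x,q)=1$.
\item[(b)] $\lambda$ and $\bar\lambda$ are coprime, and every Gaussian prime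
$\mu\mid\lambda$ has norm a rational prime $\ell\equiv1\pmod 4$. In particular
every prime divisor of $q$ is $\equiv1\pmod 4$.
\item[(c)] $x$ and $\bar\pi$ are coprime to $\lambda$.
\item[(d)] Exactly one of $x,y$ is even. If $p\equiv1\pmod 8$, then $d$ and the
even one of $x,y$ are divisible by $4$; if $p\equiv5\pmod8$, they are
$\equiv2\pmod 4$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A prime is not a square, so $d\ne0$ and $y\neq0$. If $x=0$, then $p=qy^2$
with $q>1$ forces $q=p$, which is excluded. Hence $p=x^2+qy^2>q$ and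
$|x|,|y|<p$, so $p\nmid xyq$. A common prime divisor of $x$ and $q$ divides
$p$, hence equals $p$, contrary to $p\nmid q$.

(b) A common prime factor of $\lambda$ and $\bar\lambda$ divides $2s$ and $2t$.
Its norm divides $q^2$ and is therefore odd, so this prime factor divides both
$s$ and $t$, which is impossible because $s$ and $t$ are coprime. If
$\mu\mid\lambda$ were associated to a rational prime $r$, then $r$ would divide
$s$ and $t$. So $N\mu=\ell$ is a rational prime; it is odd and a sum of two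
squares, hence $\equiv1\pmod 4$. A rational prime dividing
$q=\lambda\bar\lambda$ is divisible by a Gaussian prime dividing $\lambda$ or
$\bar\lambda$, and is therefore the norm of that prime.

(c) The norms $x^2$ and $p$ are coprime to $N\lambda=q$ by (a).

(d) Since $q\equiv1\pmod 8$, we have $x^2+y^2\equiv p\equiv c^2+d^2\pmod 8$.
As $p$ is odd, exactly one of $x,y$ is even, and $c$ is odd. Odd squares are
$1$ modulo $8$, and the square of an even number is $0$ or $4$ modulo $8$
according as the number is $0$ or $2$ modulo $4$.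
\end{proof}

The coprimality of $s$ and $t$ enters only through (b), which is used twice in
Section~\ref{sec:global}: no prime that stays inert in $\mathbb Q(i)$ divides
$q$, and the primes above $q$ are separated into those above $\lambda$ and
those above $\bar\lambda$. The case $p=q$ is excluded because there $x=0$.

\begin{proof}[Proof of Theorem~\ref{thm:conj}, assuming Theorem~\ref{thm:main}]
Let first $a\ne0$ and put $q=4a^2+1$, $\lambda=1-2ai$. As $a$ is even,
$q\equiv1\pmod{16}$. As $(2|a|)^2<q<(2|a|+1)^2$, $q$ is not a square. Since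
$c$ is odd, $d$ is even. So (H) holds. We compare $\kappa'$ with $\kappa$.
Modulo $\lambda$ we have $2ai\equiv1$, so $2a\equiv-i$ and
\[
d-2ac\equiv d+ic=i(c-di)=i\bar\pi\pmod\lambda .
\]
In particular $d-2ac$ is coprime to $\lambda$, like $\bar\pi$ and $x$, and
$\kappa'=\left(\frac i\lambda\right)_4\kappa$. Let $\ell_j=1+4k_j$ be the
norms of the prime factors of $\lambda$, with multiplicity. Then
$q=\prod\ell_j\equiv1+4\sum k_j\pmod{16}$, so
$\left(\frac i\lambda\right)_4=i^{\sum k_j}=i^{(q-1)/4}=1$, and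
$\kappa'=\kappa$.

If $p\equiv1\pmod 8$: for $\kappa=\pm1$ we have $\kappa^{-1}=\pm1$, and for
$\kappa=\pm i$ we have $\kappa^{-1}=\mp i\equiv\pm c/d$ by \eqref{eq:i}. This
is (i). If $p\equiv5\pmod 8$, then $\chi_{-4}(c\,d_0x_0y_0)=1$ by hypothesis.
For $\kappa=\pm1$ we have $i\kappa^{-1}=\pm i\equiv\pm d/c$, and for
$\kappa=\pm i$ we have $i\kappa^{-1}=\pm1$. This is (ii). These congruences
hold modulo $\pi$, but between rational numbers with denominators prime to $p$;
since a rational integer divisible by $\pi$ is divisible by $p$, they hold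
modulo $p$.

Now let $a=0$. Then $\kappa'=1$, the left-hand sides are $1$, and
$p=x^2+y^2=c^2+d^2$; none of $c,d,x,y$ is $0$, because $p$ is not a square. By
the uniqueness of the representation of $p$ as a sum of two squares and by the
normalization of odd parts, the odd one of $x,y$ is $c$ and the even one is
$d$. If $p\equiv1\pmod 8$, then $4\mid d$ and
$\frac d4+\frac{xy}4=\frac d4(1+c)$ is even. If $p\equiv5\pmod 8$ and $x$ is
even, then $(x,y)=(d,c)$ and $(-1)^x\frac{dy}{cx}=1$. If $p\equiv5\pmod 8$ and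
$x$ is odd, then $(x,y)=(c,d)$ and
$(-1)^x\frac{dy}{cx}=-\frac{d^2}{c^2}\equiv1$.
\end{proof}

If $a=0$ and $d$ is even, but no signs are prescribed, then the odd one of
$x,y$ is $\pm c$ and the even one is $\pm d$, with independent signs. The same
computation shows that $\frac d4+\frac{xy}4=\frac d4(1\pm c)$ is even if
$p\equiv1\pmod 8$, and that
$(-1)^x\frac{dy}{cx}\equiv\chi_{-4}(c\,d_0x_0y_0)\pmod p$ if $p\equiv5\pmod 8$,
both sides being the product of the two signs.

The rest of the paper proves Theorem~\ref{thm:main}.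

\section{Quartic Hilbert symbols}\label{sec:hilbert}

We recall what we need; see \cite[V.3 and VI.8]{Neukirch}. Local fields are
nonarchimedean and of characteristic $0$. Let $K$ be a local field containing
$i$, and let
$\mathrm{rec}_K\colon K^\times\to\mathrm{Gal}(K^{\mathrm{ab}}/K)$ be the
reciprocity map, normalized so that uniformizers act as Frobenius on unramified
extensions. For $a,b\in K^\times$ put
\[
\{a,b\}_K=\frac{\mathrm{rec}_K(b)(\sqrt[4]a)}{\sqrt[4]a}\in\{\pm1,\pm i\}.
\]
(This is the symbol $(b,a)$ of \cite[V.3]{Neukirch}.) In the same way, for any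
local field $K$, let $(a,b)_K=\mathrm{rec}_K(b)(\sqrt a)/\sqrt a$ be the
quadratic Hilbert symbol. The following properties are standard.

\begin{enumerate}
\item[(S1)] The symbol is multiplicative in both arguments, so it is trivial if
one of them is a fourth power. Also $\{a,1-a\}_K=1$ for $a\ne0,1$, because
$1-a$ is a norm from $K(\sqrt[4]a)$.
\item[(S2)] $\{a^2,b\}_K=\{a,b^2\}_K=\{a,b\}_K^2=(a,b)_K$.
\item[(S3)] If $K/E$ is a finite extension of local fields, $a\in E^\times$ and
$b\in K^\times$, then $(a,b)_K=(a,N_{K/E}b)_E$. (The restriction of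
$\mathrm{rec}_K(b)$ to $E^{\mathrm{ab}}$ is $\mathrm{rec}_E(N_{K/E}b)$.)
\item[(S4)] If the residue field of $K$ has $N$ elements, $N$ odd, and $v$ is
the normalized valuation, then modulo the maximal ideal
\begin{equation}\label{eq:tame}
\{a,b\}_K\equiv\left((-1)^{v(a)v(b)}\,a^{v(b)}\,b^{-v(a)}\right)^{(N-1)/4}.
\end{equation}
In particular $\{a,b\}_K=1$ if $a$ and $b$ are units.
\item[(S5)] Let $M$ be a number field containing $i$ and write $\{a,b\}_v$ for
the symbol in the completion $M_v$. For $a,b\in M^\times$ one has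
$\prod_v\{a,b\}_v=1$; the infinite places are complex and contribute $1$.
\item[(S6)] If $\varphi$ is an automorphism of $M$, then
$\{\varphi a,\varphi b\}_{\varphi v}=\varphi(\{a,b\}_v)$. Likewise
$\{\varphi a,\varphi b\}_K=\varphi(\{a,b\}_K)$ for a continuous automorphism
$\varphi$ of a local field $K$ containing $i$.
\end{enumerate}

\section{The idea, and a case worked by hand}\label{sec:idea}

Assume (H), and let $\theta=\sqrt q>0$, $F=\mathbb Q(\theta)$ and
$L=\mathbb Q(i,\theta)$. Since $q$ is not a square, $[L:\mathbb Q]=4$. Put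
\[
\sigma=x+i\theta y,\qquad\sigma'=x-i\theta y,\qquad
\sigma\sigma'=p=\pi\bar\pi .
\]
Let $\tau$ and $\rho$ be the automorphisms of $L$ with
\[
\tau(i)=-i,\ \ \tau(\theta)=\theta;\qquad
\rho(i)=i,\ \ \rho(\theta)=-\theta .
\]

\paragraph{A first attempt.}
The symbol we want, $\left(\frac{x/y}{\pi}\right)_4$, is visible in a Hilbert
symbol. Exactly one prime $\mathfrak P$ of $L$ above $\pi$ divides $\sigma$, and
it does so to order one (see Section~\ref{sec:global}). At $\mathfrak P$ we have
$\theta\equiv ix/y$, so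
$\{\theta,\sigma\}_{\mathfrak P}\equiv\theta^{(p-1)/4}\equiv
i^{(p-1)/4}\left(\frac{x/y}{\pi}\right)_4$. One would like to apply the
product formula to $\{\theta,\sigma\}$. This gives nothing. The automorphism
$\rho\tau$ fixes $\sigma$, so $\rho\tau\mathfrak P$ also divides $\sigma$. By
(S6) its contribution is
\[
\{\theta,\sigma\}_{\rho\tau\mathfrak P}
=\rho\tau\left(\{-\theta,\sigma\}_{\mathfrak P}\right)
=\{-\theta,\sigma\}_{\mathfrak P}^{-1},
\]
because $\rho\tau$ inverts fourth roots of unity. The product of the two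
contributions is $\{-1,\sigma\}_{\mathfrak P}^{-1}=(-1)^{(p-1)/4}$, and the
unknown symbol has canceled.

\paragraph{The remedy.}
The cancellation comes from inversion on $\mu_4$, and the same inversion can be
used to our advantage. Let $\eta\in L^\times$. Since $\tau\theta=\theta$ and
$\tau$ inverts $\mu_4$, (S6) gives
$\{\theta,\eta\}_{\tau\mathfrak l}=\{\theta,\tau\eta\}_{\mathfrak l}^{-1}$ for
every prime $\mathfrak l$ of $L$. Therefore, if $\tau\mathfrak l\neq\mathfrak l$,
the pair $\mathfrak l,\tau\mathfrak l$ contributes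
\begin{equation}\label{eq:pair}
\{\theta,\eta\}_{\mathfrak l}\,\{\theta,\eta\}_{\tau\mathfrak l}
=\{\theta,\eta/\tau\eta\}_{\mathfrak l}.
\end{equation}
So we should look for $\eta$ such that $\eta/\tau\eta$ is $\sigma$, up to a
factor that does no harm at the primes above $\pi$. Elements of the form
$\eta/\tau\eta$ have norm $1$ to $F$, while $\sigma$ has norm $p$. But
$\bar\pi$ has norm $p$ too and is a unit at the primes above $\pi$. Thus
$u=\sigma/\bar\pi$ has norm $1$, and Hilbert's Theorem~90 provides $\eta$ as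
$b+u\,\tau(b)$ for suitable $b$. The choice $b=\pi$ clears the denominator:
\begin{equation}\label{eq:eta}
\eta=\pi+\sigma=(c+x)+i(d+\theta y),\qquad
\frac{\eta}{\tau\eta}=\frac{\sigma}{\bar\pi}.
\end{equation}
Directly,
$\bar\pi\eta=\sigma\sigma'+\bar\pi\sigma=\sigma(\sigma'+\bar\pi)=\sigma\,\tau\eta$.
Also $\eta\ne0$, since its coefficient at $i\theta$ is $y\neq0$. Finally,
\begin{equation}\label{eq:etanorm}
\eta\cdot\rho\eta=(\pi+x)^2+qy^2=\pi^2+2\pi x+\pi\bar\pi=2\pi m,\qquad m=c+x .
\end{equation}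

In Section~\ref{sec:global} we find that in $\prod_v\{\theta,\eta\}_v=1$ the
primes above $p$ contribute $i^{(p-1)/4}\left(\frac{x/y}{\pi}\right)_4$, those
above $q$ contribute $\kappa$, and all other odd primes together contribute
$1$. So the symbol we want is known as soon as the contribution $D$ above $2$ is
known; this is found in Section~\ref{sec:two}.

\paragraph{The case $q=17$, $p=53$.}
Here $53=(-7)^2+2^2=(-6)^2+17\cdot1^2$; take $(c,d,x,y)=(-7,2,-6,1)$, which
satisfies the sign conditions of Theorem~\ref{thm:conj}. Then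
$\eta=-13+i(2+\theta)$, and by \eqref{eq:etanorm} the norm of $\eta$ to
$\mathbb Q$ is the norm of $2\pi\cdot(-13)$, that is, $4\cdot53\cdot13^2$. So
$\{\theta,\eta\}$ can be nontrivial only above $13$, $53$, $17$ and $2$. We
describe an odd prime of residue degree one by the residues of the pair
$(i,\theta)$, and compute with \eqref{eq:tame}.
\begin{itemize}
\item \emph{Above $13$} we have $i\equiv\pm5$, $\theta\equiv\pm2$, and $\eta$
vanishes at the two primes $(\pm5,-2)$; since its norm contains exactly $13^2$,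
it vanishes to order one at each. The symbol is
$\theta^{3}\equiv-8\equiv5$. This is $i$ at the prime $(5,-2)$ and $-i$ at its
$\tau$-conjugate $(-5,-2)$. The product is $1$.
\item \emph{Above $53$}, $\eta$ vanishes at one prime only, to order one. Here
$i\equiv d/c\equiv30$ modulo $\pi$, and at the prime $(30,32)$ above $\pi$ one
has $-13+30\cdot34=19\cdot53$. The symbol is
$\theta^{13}\equiv32^{13}=2^{65}\equiv2^{13}\equiv30$, that is, $i$.
\item \emph{Above $17$}, $\eta$ is a unit and $v(\theta)=1$, so the symbol is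
$\eta^{-4}$. At the prime $(-4,0)$ above $\lambda=1-4i$ we have
$\eta\equiv-21\equiv-4$, and $(-4)^{-4}\equiv1$. At the prime $(4,0)$ we have
$\eta\equiv-5$ and $(-5)^4\equiv-4\equiv-i$, so the symbol is $i$. The product
is $i$. On the other hand $\bar\pi=-7-2i\equiv1$ and $6^4\equiv4$ modulo
$\lambda$, so $\kappa\equiv4^{-1}\equiv-4\equiv i$: the contribution of $17$ is
$\kappa$.
\item \emph{Above $2$} the contribution must therefore be
$(1\cdot i\cdot i)^{-1}=-1$.
\end{itemize}
Lemma~\ref{lem:sign} below gives $D=-1$ in this case, as it should.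
Theorem~\ref{thm:main} predicts
$17^6\equiv i\kappa^{-1}\frac yx=-\frac16\equiv-9\pmod{53}$, and indeed
$17^2\equiv24$, $17^4\equiv-7$, $17^6\equiv-168\equiv-9$.

\section{The product formula}\label{sec:global}

We keep the notation of Section~\ref{sec:idea}. Since $q\equiv1\pmod 8$, $q$
has a square root $\theta_2\in\mathbb Z_2$ with $\theta_2\equiv1\pmod 4$. From
now on $K=\mathbb Q_2(i)$. The places of $L$ above $2$ are the two given by
$i\mapsto i$, $\theta\mapsto\pm\theta_2$, each with completion $K$. With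
$\eta_\pm=\pi+x\pm i\theta_2y$, the images of $\eta$, their joint contribution
to $\prod_v\{\theta,\eta\}_v$ is
\begin{equation}\label{eq:D}
D=\{\theta_2,\eta_+\}_K\,\{-\theta_2,\eta_-\}_K .
\end{equation}

\begin{proposition}\label{prop:global}
Assume \textup{(H)}. Then
$\displaystyle
\left(\frac{x/y}{\pi}\right)_4=i^{-(p-1)/4}\,\kappa^{-1}D^{-1}$.
\end{proposition}

\begin{proof}
We compute all contributions to $\prod_v\{\theta,\eta\}_v=1$. The infinite
places of $L$ are complex. For odd primes with $\tau\mathfrak l\ne\mathfrak l$,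
\eqref{eq:pair} and \eqref{eq:eta} say that the pair
$\mathfrak l,\tau\mathfrak l$ contributes
$\{\theta,\sigma/\bar\pi\}_{\mathfrak l}$.

\emph{Odd primes with $\tau\mathfrak l=\mathfrak l$.} Let
$\mathfrak q=\mathfrak l\cap F$. The extension $L=F(i)$ of $F$ is unramified at
odd primes, so $\mathfrak q$ is inert in $L$. Hence $-1$ is not a square in the
residue field of $\mathfrak q$, and $N\mathfrak q\equiv3\pmod 4$. Since $F$ is
quadratic, $N\mathfrak q$ is a rational prime or the square of one; the latter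
is impossible, so $N\mathfrak q=\ell$ is a rational prime $\equiv3\pmod 4$. By
$p\equiv1\pmod 4$ and Lemma~\ref{lem:facts}(b), $\ell\nmid pq$. Thus $\theta$
is a unit at $\mathfrak l$ with residue in $\mathbb F_\ell$, while
$N\mathfrak l=\ell^2$, and
\[
\theta^{(\ell^2-1)/4}=\left(\theta^{\ell-1}\right)^{(\ell+1)/4}\equiv1 .
\]
By \eqref{eq:tame} the contribution is $1$. We have also seen that no prime
above $pq$ is fixed by $\tau$.

\emph{Pairs not above $2pq$.} Here $\theta,\sigma,\bar\pi$ are units, and the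
pair contributes $1$.

\emph{Primes above $p$.} As $p\equiv1\pmod 4$ and $-q\equiv(x/y)^2$, both $-1$
and $q$ are nonzero squares modulo $p$. So $p$ splits completely in $L$. Let
$\mathfrak P_1,\mathfrak P_2$ be the primes above $\pi$; they are exchanged by
$\rho$. The primes above $\bar\pi$ are $\tau\mathfrak P_1,\tau\mathfrak P_2$,
so the contribution is
$\prod_{j=1,2}\{\theta,\sigma/\bar\pi\}_{\mathfrak P_j}$. From
$\sigma\sigma'=p$ we get
$v_{\mathfrak P_j}(\sigma)+v_{\mathfrak P_j}(\sigma')=1$. As $\rho$ exchanges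
$\mathfrak P_1,\mathfrak P_2$ and exchanges $\sigma,\sigma'$, exactly one of
the two primes divides $\sigma$; we call it $\mathfrak P_1$, and then
$v_{\mathfrak P_1}(\sigma)=1$, $v_{\mathfrak P_2}(\sigma)=0$. Since $\theta$
and $\bar\pi$ are units at both primes, $\mathfrak P_2$ gives $1$ and
$\mathfrak P_1$ gives the fourth root of unity congruent to
$\theta^{(p-1)/4}$. Modulo $\mathfrak P_1$, $x+i\theta y\equiv0$ gives
$\theta\equiv ix/y$. The contribution is
\[
\left(\frac{ix/y}{\pi}\right)_4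
=i^{(p-1)/4}\left(\frac{x/y}{\pi}\right)_4 .
\]

\emph{Primes above $q$.} By Lemma~\ref{lem:facts}(b), a rational prime
$\ell\mid q$ is $\mu\bar\mu$ up to a unit, where exactly one of the two
factors, say $\mu$, divides $\lambda$. So the primes of $L$ above the Gaussian
primes $\mu\mid\lambda$ represent the $\tau$-pairs above $q$. Let
$\mathfrak l\mid\mu\mid\lambda$, $N\mu=\ell$, and $e_\mu=v_\mu(\lambda)=v_\mu(q)$;
let $e,f$ be the ramification index and the residue degree of
$\mathfrak l$ over $\mu$. From $\theta^2=q$ we get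
$v_{\mathfrak l}(\theta)=e\,e_\mu/2>0$. Hence
$\sigma\equiv x\pmod{\mathfrak l}$, and $\sigma$ and $\bar\pi$ are units at
$\mathfrak l$ by Lemma~\ref{lem:facts}(c). By \eqref{eq:tame},
\[
\{\theta,\sigma/\bar\pi\}_{\mathfrak l}\equiv
\left((x/\bar\pi)^{(\ell^f-1)/4}\right)^{-e\,e_\mu/2} .
\]
As $\ell\equiv1\pmod 4$, we have
$\frac{\ell^f-1}{\ell-1}=1+\ell+\dots+\ell^{f-1}\equiv f\pmod 4$ and
\[
(x/\bar\pi)^{(\ell^f-1)/4}\equiv
\left(\frac{x/\bar\pi}{\mu}\right)_4^{\frac{\ell^f-1}{\ell-1}}
=\left(\frac{x/\bar\pi}{\mu}\right)_4^{f}.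
\]
Since $\sum_{\mathfrak l\mid\mu}ef=[L:\mathbb Q(i)]=2$, the primes above $\mu$
together give $\left(\frac{x/\bar\pi}{\mu}\right)_4^{-e_\mu}$. Over all
$\mu\mid\lambda$ the contribution is
$\left(\frac{x/\bar\pi}{\lambda}\right)_4^{-1}
=\left(\frac{\bar\pi/x}{\lambda}\right)_4=\kappa$.

\emph{Conclusion.} The product formula now reads
$i^{(p-1)/4}\left(\frac{x/y}{\pi}\right)_4\cdot\kappa\cdot D=1$.
\end{proof}

\section{The contribution at 2}\label{sec:two}

\subsection{Reduction to a quadratic symbol over $\mathbb Q_2$}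

By \eqref{eq:D} and \eqref{eq:etanorm},
\begin{equation}\label{eq:Dsplit}
D=\{\theta_2,\eta_+\eta_-\}_K\,\{-1,\eta_-\}_K
=\{\theta_2,2m\}_K\,\{\theta_2,\pi\}_K\,\{-1,\eta_-\}_K .
\end{equation}
Here $m\ne0$, since $\eta\ne0$. The last factor is a quadratic symbol, because
$-1=i^2$. We show that the first two factors are trivial: the first because
both entries lie in $\mathbb Q_2$, the second because both entries are close to
$\pm1$.

\begin{lemma}\label{lem:rational}
For $a,n\in\mathbb Q_2^\times$ one has $\{a,n\}_K=1$.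
\end{lemma}

\begin{proof}
Let $\beta\in K^\times$ and let $\bar\beta$ be its conjugate over
$\mathbb Q_2$. By (S6), $\{a,\bar\beta\}_K=\{a,\beta\}_K^{-1}$, so
$\{a,N_{K/\mathbb Q_2}\beta\}_K=1$. Moreover, by (S2) and (S3),
$\{a,-1\}_K=\{a,i^2\}_K=(a,i)_K=(a,N_{K/\mathbb Q_2}(i))_{\mathbb Q_2}
=(a,1)_{\mathbb Q_2}=1$. It remains to see that $n$ is a norm up to sign. Write
$n=\pm2^ju$ with $u\in1+4\mathbb Z_2$. Here $2=N_{K/\mathbb Q_2}(1+i)$, and
either $u\equiv1\pmod 8$ is a square in $\mathbb Q_2$, hence a norm, or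
$u\equiv5\pmod 8$ and $u$ is $5=N_{K/\mathbb Q_2}(2+i)$ times such a square.
\end{proof}

The next proof applies the relation $\{A,1-A\}_K=1$ to an $A$ for which $A$ and
$1-A$ are, up to fourth powers, $\theta_2$ and $(1-\theta_2)\cdot(\pm\pi)$.

\begin{lemma}\label{lem:steinberg}
$\{\theta_2,\pi\}_K=1$.
\end{lemma}

\begin{proof}
Let $v$ be the normalized valuation of $K$, so $v(1+i)=1$ and $v(2)=2$.

First, \emph{every $1+w\in K$ with $v(w)\ge7$ is a fourth power}. If
$v(w)\ge5$, then by Hensel's lemma $t^2+t-\frac w4$ has a root $t$ with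
$v(t)=v(w/4)=v(w)-4$, and $1+w=(1+2t)^2$ with $v(2t)=v(w)-2$. For $v(w)\ge7$
we have $v(2t)\ge5$, and the argument applies again to $1+2t$.

Next, since $d$ is even, $\pi-(c+d)=d(i-1)$ has valuation at least $3$, and
$c+d$ is odd, hence $\equiv\pm1\pmod 4$. So $\pi=\pm u$ with $v(1-u)\ge3$. By
Lemma~\ref{lem:rational}, $\{\theta_2,\pm1\}_K=1$, so it suffices to show
$\{\theta_2,u\}_K=1$. Put $\alpha=1-\theta_2$ and $\beta=1-u$. Then
$\alpha\neq0$, as $q\ne1$, and $v(\alpha)\ge v(4)=4$, $v(\beta)\ge3$. The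
element
\[
A=\frac{1-\alpha}{1-\alpha\beta}\qquad\text{has}\qquad
1-A=\frac{\alpha(1-\beta)}{1-\alpha\beta},
\]
and $A\neq0,1$ because $1-\alpha=\theta_2$, $\alpha$ and $1-\beta=u$ are
nonzero. Since $v(\alpha\beta)\ge7$, the denominator $1-\alpha\beta$ is a
fourth power. So (S1) gives
\[
1=\{A,1-A\}_K=\{1-\alpha,\alpha(1-\beta)\}_K
=\{1-\alpha,\alpha\}_K\,\{1-\alpha,1-\beta\}_K=\{\theta_2,u\}_K .\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:D}
Put $W=p+cx-d\,\theta_2y\in\mathbb Z_2$. Then $W\ne0$ and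
$D=(2,W)_{\mathbb Q_2}$. In particular $D=D^{-1}=\pm1$.
\end{proposition}

\begin{proof}
By \eqref{eq:Dsplit} and Lemmas~\ref{lem:rational} and~\ref{lem:steinberg},
$D=\{-1,\eta_-\}_K=\{i^2,\eta_-\}_K=(i,\eta_-)_K$. As $2i=(1+i)^2$, the
elements $i$ and $2$ differ by a square factor, so with (S3)
\[
D=(2,\eta_-)_K=(2,N_{K/\mathbb Q_2}\eta_-)_{\mathbb Q_2}.
\]
From $\eta_-=(c+x)+i(d-\theta_2y)$ and $p=c^2+d^2=x^2+(\theta_2y)^2$ we get
\[
N_{K/\mathbb Q_2}\eta_-=(c+x)^2+(d-\theta_2y)^2=2p+2cx-2d\theta_2y=2W .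
\]
This is nonzero because $\eta_-\neq0$. Finally $(2,2)_{\mathbb Q_2}=1$, since
$2=2^2-2\cdot1^2$ is a norm from $\mathbb Q_2(\sqrt2)$.
\end{proof}

\subsection{Evaluation of the sign}

Recall that for $j\in\mathbb Z$ and $u\in\mathbb Z_2^\times$ one has
\begin{equation}\label{eq:two}
(2,2^ju)_{\mathbb Q_2}=(2,u)_{\mathbb Q_2}=
\begin{cases}+1&\text{if }u\equiv\pm1\pmod 8,\\
-1&\text{if }u\equiv\pm3\pmod 8.\end{cases}
\end{equation}
So it remains to find the unit part of $W$ modulo $8$. This is immediate if $x$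
is even. If $x$ is odd, $W$ may be divisible by a high power of $2$, and we
first replace it by another representative of its square class.

\begin{lemma}\label{lem:sign}
If $p\equiv1\pmod 8$, then $D=(-1)^{\frac d4+\frac{xy}4}$. If
$p\equiv5\pmod 8$, then $D=(-1)^{x+1}\chi_{-4}(c\,d_0x_0y_0)$.
\end{lemma}

\begin{proof}
Put $Y=\theta_2y$. Then $p=c^2+d^2=x^2+Y^2$ in $\mathbb Z_2$ and
$W=p+cx-dY$. Write $Y_0=\theta_2y_0$. As $\theta_2\equiv1\pmod 4$,
$v_2(Y)=v_2(y)$ and $Y_0\equiv y_0\pmod 4$. We use Lemma~\ref{lem:facts}(d),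
Proposition~\ref{prop:D} and \eqref{eq:two} throughout.

\smallskip
\emph{Case 1: $x$ even, $y$ odd.} Then $W$ is odd.

If $p\equiv1\pmod 8$, then $4\mid x$ and $4\mid d$, while $c$ and $Y$ are odd.
So $cx\equiv x$ and $-dY\equiv d$ modulo $8$, and $W\equiv1+x+d\pmod 8$ is $1$
or $5$. Hence $D=(-1)^{(x+d)/4}$, and $\frac x4\equiv\frac{xy}4\pmod 2$.

If $p\equiv5\pmod 8$, then $d=2d_0$, $x=2x_0$, $y=y_0$ and
$W\equiv5+2(cx_0-d_0y_0)\pmod 8$. If $cx_0\equiv d_0y_0\pmod 4$, then
$W\equiv5$ and $D=-1$; otherwise $W\equiv1$ and $D=1$. So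
$D=-\chi_{-4}(c\,d_0x_0y_0)$, as claimed for even $x$.

\smallskip
\emph{Case 2: $x$ odd, $y$ even.} Let $\varepsilon=\pm1$ be such that
$\varepsilon cx\equiv1\pmod 4$, and put
\[
U=p+\varepsilon(cx-dY).
\]
As $4\mid dY$, we have $U\equiv2\pmod 4$; in particular $U\ne0$. The identity
$(c^2+d^2)(x^2+Y^2)=(cx-dY)^2+(cY+dx)^2$ gives
\[
\bigl(p+(cx-dY)\bigr)\bigl(p-(cx-dY)\bigr)=(cY+dx)^2 .
\]
So either $U=W$, or $UW$ is a square, nonzero because $U,W\neq0$. In both cases
$D=(2,U)_{\mathbb Q_2}=(2,U/2)_{\mathbb Q_2}$, and $U/2$ is a unit.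

Write $c=\pm(1+4g)$ and $x=\pm(1+4h)$ with integers $g,h$ and independent
signs. Then
\[
c^2=1+8g+16g^2,\quad x^2=1+8h+16h^2,\quad
\varepsilon cx=(1+4g)(1+4h)\equiv1+4(g+h)\pmod{16}.
\]

\emph{$p\equiv1\pmod 8$.} Now $d$ and $Y$ are divisible by $4$. Comparing
$p=c^2+d^2=x^2+Y^2$ modulo $16$ gives $p\equiv1+8g\equiv1+8h$, so
$g\equiv h\pmod 2$. Comparing modulo $32$, where $16g^2\equiv16h^2$, gives
$8g+16\left(\frac d4\right)^2\equiv8h+16\left(\frac Y4\right)^2$, that is,
\[
\frac{g-h}2\equiv\frac d4+\frac y4\pmod 2 ,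
\]
because $\frac Y4\equiv\frac y4\pmod 2$. As $16\mid dY$, we get
$U\equiv2+8g+4(g+h)\pmod{16}$ and
\[
\frac U2\equiv1+4g+2(g+h)=1+8g-2(g-h)\equiv1-4\cdot\frac{g-h}2\pmod 8 .
\]
So $D=(-1)^{(g-h)/2}=(-1)^{\frac d4+\frac y4}$, and
$\frac y4\equiv\frac{xy}4\pmod 2$.

\emph{$p\equiv5\pmod 8$.} Now $d=2d_0$ and $Y=2Y_0$, so
$d^2\equiv Y^2\equiv4\pmod{32}$. Modulo $16$,
$p\equiv5+8g\equiv5+8h$, so $g\equiv h\pmod 2$ and $16g^2\equiv16h^2\pmod{32}$.
Comparing modulo $32$ gives $8(g-h)\equiv0$, so $4\mid g-h$. Further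
$\varepsilon dY=4\varepsilon d_0Y_0\equiv4\varepsilon d_0y_0\pmod{16}$. Hence
$U\equiv6+8g+4(g+h)-4\varepsilon d_0y_0\pmod{16}$ and
\[
\frac U2\equiv3+4g+2(g+h)-2\varepsilon d_0y_0
=3+8g-2(g-h)-2\varepsilon d_0y_0\equiv3-2\varepsilon d_0y_0\pmod 8 .
\]
This is $1$ if $\varepsilon d_0y_0\equiv1\pmod 4$, and $5$ if
$\varepsilon d_0y_0\equiv-1\pmod 4$. So
$D=\chi_{-4}(\varepsilon d_0y_0)=\varepsilon\chi_{-4}(d_0y_0)$. As
$\varepsilon=\chi_{-4}(cx)$ and $x=x_0$, we get $D=\chi_{-4}(c\,d_0x_0y_0)$, as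
claimed for odd $x$.
\end{proof}

The hypothesis $q\equiv1\pmod 8$ is what makes this section possible: it puts
$\theta$ into $\mathbb Q_2$, so that both places above $2$ have completion
$\mathbb Q_2(i)$, and it gives Lemma~\ref{lem:facts}(d).

\section{End of the proof of Theorem~\ref{thm:main}}

By \eqref{eq:qxy}, Proposition~\ref{prop:global} and $D^{-1}=D$ we have,
modulo $\pi$:

If $p=8n+1$, then $(p-1)/4=2n$ and
\[
q^{n}\equiv(-1)^n\left(\frac xy\right)^{2n}
\equiv(-1)^n\left(\frac{x/y}{\pi}\right)_4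
=(-1)^n\,i^{-2n}\,\kappa^{-1}D=\kappa^{-1}D .
\]

If $p=8n+5$, then $(p-1)/4=2n+1$ and
\[
q^{n}\equiv(-1)^n\left(\frac xy\right)^{2n}
\equiv(-1)^n\left(\frac{x/y}{\pi}\right)_4\frac yx
=(-1)^n\,i^{-(2n+1)}\,\kappa^{-1}D\,\frac yx
=-i\,\kappa^{-1}D\,\frac yx .
\]

Inserting the value of $D$ from Lemma~\ref{lem:sign} gives
$q^{(p-1)/8}\equiv(-1)^{\frac d4+\frac{xy}4}\kappa^{-1}$ in the first case and
$q^{(p-5)/8}\equiv(-1)^x\chi_{-4}(c\,d_0x_0y_0)\,i\,\kappa^{-1}\frac yx$ in the
second. This proves Theorem~\ref{thm:main}, and with it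
Theorem~\ref{thm:conj}. \qed

\begin{thebibliography}{9}
\bibitem{Neukirch}
Neukirch, \emph{Algebraic Number Theory}.

\bibitem{QOL}
\emph{Quartic, octic residues and Lucas sequences},
\url{http://danshango.com/__local/5/FB/9E/32AD4919A005AD6001B84400BDE_5FC85B09_63398.pdf}.
\end{thebibliography}

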